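# Squares on a tape with no spare symbol

## 1. The guess that squares need a spare symbol

Consider a one-tape machine that gets a binary word $x$ and may use only the $|x|$ cells on which $x$ is written. It may overwrite these cells, but only by the letters $0$ and $1$. Can it decide whether $x=ww$ for some $w$? The first guess is no, even for nondeterministic machines. To compare $x_i$ with its partner $x_{i+n/2}$ one has to remember $i$; the finite control cannot hold $i$, and a mark on the tape destroys a letter and looks like an ordinary letter afterwards. In this form the guess is a conjecture, from "Computation with Absolutely No Space Overhead" (https://github.com/1991riccardo1991/beamer): $\{ww\mid w\in\{0,1\}^*\}$ is not accepted by any such machine.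

Let us test the guess on easy cases.

*One letter.* Over $\{a\}$ the squares are the words of even length. One sweep decides this and writes nothing.

*A spare symbol.* Suppose the machine may also write a third symbol $\#$. Then two copies of $\#$ serve as markers, and the control remembers the two letters that they hide. Reject odd lengths and accept the empty word; let $m\ge2$ be the length. Put the markers on cells $1$ and $m$ and move each one cell inward at a time, always restoring the hidden letter before hiding the next one. As $m$ is even, they become adjacent at cells $m/2$ and $m/2+1$. Now restore the left letter and put the left marker back on cell $1$. Compare the two hidden letters; if they differ, reject; otherwise move both markers one cell to the right (the right one first) and compare again. Accept when the comparison with the right marker on cell $m$ has succeeded.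

*Inputs that leave a pattern unused.* Let $6\mid |x|$, cut $x$ into consecutive blocks of three letters, and suppose that no block equals $100$. Then the same algorithm works on blocks in place of letters, with $100$ in the role of $\#$. The control counts cells modulo $3$, holds the two hidden blocks, and knows that the only blocks equal to $100$ are its own two markers.

So the guess has force only for words that use every pattern. This suggests a plan: change $x$, in place, into a word of the same length that avoids the factor $100$, without changing the answer to "is it a square?". The plan works. The conjecture is false, and a deterministic machine suffices.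

## 2. Overhead-free machines and the exponent of a word

Throughout, $\Sigma$ is a finite nonempty alphabet and $k=|\Sigma|$.

**Definition (overhead-free machine).** An overhead-free machine is a one-tape Turing machine with input alphabet $\Sigma$. On input $x$ the tape contains exactly $x$ between a left and a right end marker. The end markers cannot be overwritten and the head never moves beyond them; it may stand on them and so recognizes them. The $|x|$ cells may be overwritten only with letters of $\Sigma$. The machine accepts $x$ if some computation on $x$ reaches an accepting state. $\mathrm{NOF}$ is the class of languages accepted by nondeterministic overhead-free machines, $\mathrm{DOF}$ the class of those accepted by deterministic ones. Clearly $\mathrm{DOF}\subseteq\mathrm{NOF}$.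

The classes $\mathrm{DSPACE}(s)$ and $\mathrm{NSPACE}(s)$ refer to machines with a two-way read-only input tape with end markers and one one-way infinite work tape. Of the space bound we use only that every accepted input $x$ has an accepting computation with at most $s(|x|)$ work cells. Inputs of length below a constant are always decided by a table in the finite control.

**Definition (exponent).** For nonempty $x=x_1\dots x_n$ let $\sigma(x)=x_2\dots x_nx_1$. The set $\{t\in\mathbb Z:\sigma^tx=x\}$ is a subgroup of $\mathbb Z$ containing $n$, so it is $d\mathbb Z$ for a unique $d\ge1$ with $d\mid n$. The exponent of $x$ is $e(x)=n/d$.

For example, $e(0101)=2$, $e(010101)=3$, $e(0^n)=n$ and $e(100101)=1$.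

**Lemma 4.** For nonempty $x$ and $j\ge1$, we have $x=w^j$ for some $w$ if and only if $j\mid e(x)$. In particular $x$ is a square if and only if $e(x)$ is even.

*Proof.* If $x=w^j$, then $j\mid n$, $|w|=n/j$ and $\sigma^{n/j}x=x$. Conversely, if $j\mid n$ and $\sigma^{n/j}x=x$, then $x$ is its prefix of length $n/j$ repeated $j$ times. So $x$ is a $j$-th power iff $j\mid n$ and $d\mid n/j$. This says $n=djm$ for some integer $m$, that is, $j\mid n/d=e(x)$. $\square$

So $010101$, of exponent $3$, is a cube but not a square.

**Definition (exponent-determined).** A language $L\subseteq\Sigma^*$ is exponent-determined if for all nonempty $x,y$ with $|x|=|y|$ and $e(x)=e(y)$ we have $x\in L\iff y\in L$.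

By Lemma 4 the set of squares is exponent-determined. The set of words beginning with $0$ is not: $01$ and $10$ both have exponent $1$. Here are the results.

**Theorem 1.** For every finite $\Sigma$, $\{ww\mid w\in\Sigma^*\}$ is accepted by an always halting deterministic overhead-free machine. In particular $\{ww\mid w\in\{0,1\}^*\}\in\mathrm{DOF}\subseteq\mathrm{NOF}$, and the conjecture is false.

**Theorem 2.** Let $|\Sigma|\ge2$ and let $L\subseteq\Sigma^*$ be exponent-determined. If $L\in\mathrm{DSPACE}(s)$ for some $s(n)=o(n)$, then $L\in\mathrm{DOF}$. If $L\in\mathrm{NSPACE}(s)$ for some $s(n)=o(n)$, then $L\in\mathrm{NOF}$.

Examples in $\mathrm{DOF}$ for $|\Sigma|\ge2$ are $\{w^j\mid w\in\Sigma^*\}$ for fixed $j$, the set of primitive words (those of exponent $1$), and the set of words whose exponent is prime.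

**Proposition 3.** Let $|\Sigma|\ge2$. In Theorem 2, $o(n)$ cannot be replaced by $O(n)$, in either case. For $|\Sigma|=1$, Theorem 2 fails.

## 3. What counting forbids, and what it allows

From here to the end of Section 7, $k\ge2$. Fix distinct letters $0,1\in\Sigma$ and put $M=100$. A linear word is called $M$-free if it has no factor $100$.

The first thing to try is a reversible in-place recoding of $x$ as an $M$-free word of the same length. It cannot exist: for $n\ge3$ the word $10^{n-1}$ is not $M$-free, so there are fewer than $k^n$ $M$-free words of length $n$, and no injection from $\Sigma^n$ into them. Any transformation of all words into $M$-free ones loses information; the loss must spare the exponent.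

The next thing to try is to replace every cyclic occurrence of $100$ by $101$. This commutes with the cyclic shift, so it maps squares to squares. But $100101$, a non-square whose only cyclic occurrence of $100$ is at position $1$, becomes $101101=(101)^2$. The failure comes from non-injectivity: $100100$ has the same image. Injectivity is exactly what is missing.

**Lemma 5.** Let $D\subseteq\Sigma^n$, $n\ge1$, be closed under $\sigma$ and $\sigma^{-1}$, and let $F:D\to\Sigma^n$ be injective with $F\sigma=\sigma F$ on $D$. Then $e(F(x))=e(x)$ for all $x\in D$.

*Proof.* For $t\in\mathbb Z$ we have
$$\sigma^tx=x\iff F(\sigma^tx)=F(x)\iff\sigma^tF(x)=F(x),$$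
the first step by injectivity, the second by commutation. So $x$ and $F(x)$ have the same $d$. $\square$

An injection $\Sigma^n\to\Sigma^n$ is a permutation, so a fixed number of applications of such maps to all words cannot bring all words into the $M$-free ones. But nothing forces the number of applications to be the same for all inputs. We shall move each word by exponent-preserving injections until it happens to be $M$-free, and then stop, forgetting how many steps were made. The total map $x\mapsto y$ is not injective, as counting demands, yet every step preserves the exponent. It remains to find injections for which every word does become $M$-free.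

## 4. Three injections that commute with the shift

Assume $n\ge5$ and read positions cyclically, in $\mathbb Z/n$. Let
$$\mathrm{Occ}(x)=\{i\in\mathbb Z/n: x_ix_{i+1}x_{i+2}=100\}.$$
If $i\in\mathrm{Occ}(x)$, then $x_{i+1}=x_{i+2}=0$, so $i+1,i+2\notin\mathrm{Occ}(x)$. Hence
$$\text{distinct occurrences of } M \text{ are disjoint.}\tag{1}$$

The first injection is $\sigma^{-1}$. The other two are a local flip, which can destroy an occurrence, and a counter, which prepares the flip.

**The flip $\tau$.** We want to turn $100$ into $101$ injectively. The remedy for the collision above is to swap the third letter, and to do so only when the next letter is $1$, so $1001\leftrightarrow1011$. Let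
$$S(x)=\{i: x_{i-2}=1,\ x_{i-1}=0,\ x_{i+1}=1\},$$
and let $\tau(x)$ arise from $x$ by swapping $0\leftrightarrow1$ at all positions in $S(x)$; letters other than $0,1$ there stay unchanged.

**Lemma 6.** $\tau$ is an involution commuting with $\sigma$; in particular it is injective.

*Proof.* Commutation is clear. The point is that the three cells tested for a position $i\in S(x)$ do not themselves change. Let $i\in S(x)$. Then $i-1\notin S(x)$, since that needs $x_{i-2}=0$; and $i+1\notin S(x)$, since that needs $x_{i-1}=1$; and $i-2\notin S(x)$, since that also needs $x_{i-1}=1$. So $\tau$ leaves the cells $i-2,i-1,i+1$ unchanged, and $i\in S(\tau x)$. Thus $S(x)\subseteq S(\tau x)$.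

Conversely let $i\in S(\tau x)$. The same observation for the word $\tau x$ gives $i-2,i-1,i+1\notin S(\tau x)\supseteq S(x)$. So these cells were not changed in passing from $x$ to $\tau x$, and $i\in S(x)$. Hence $S(\tau x)=S(x)$, the second application undoes the first, and $\tau\tau x=x$. $\square$

For instance $\tau(100100)=101101$ with $S=\{3,6\}$: the exponent $2$ is kept. Being an involution, $\tau$ also creates occurrences: $\tau(10111)=10011$. Even at a moment when the tape begins $100\,1\dots$, the number of occurrences can go up: for
$$x=100100\,1011\,1011\,1011,\qquad \tau(x)=101101\,1001\,1001\,1001,$$
we have $S(x)=\{3,6,9,13,17\}$, $\mathrm{Occ}(x)=\{1,4\}$ and $\mathrm{Occ}(\tau x)=\{7,11,15\}$. So the count of occurrences is not the quantity to watch. Section 6 will use another one.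

**The successor on $M$-free words.** The flip does nothing to an occurrence not followed by $1$. We therefore want a map that changes the words between occurrences and, iterated, brings a chosen one of them to $11\cdots1$. Fix a total order on $\Sigma$ with least letter $0$ and greatest letter $1$, and for $a\ne1$ let $a^+$ be the next larger letter; so $a^+\ne0$. Let $A_\ell$ be the set of $M$-free words in $\Sigma^\ell$, ordered lexicographically. Its least element is $0^\ell$ and its greatest is $1^\ell$. Define $\mathrm{succ}(1^\ell)=0^\ell$. A word $s\in A_\ell$, $s\ne1^\ell$, is uniquely $s=p\,a\,1^j$ with $a\ne1$; put
$$\mathrm{succ}(s)=p\,a^+\,r,$$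
where $r\in\Sigma^j$ is written greedily from left to right: each letter of $r$ is $0$, unless the two letters preceding it in $pa^+r$ are $10$, in which case it is $0^+$. The first letter of $r$ (if $j\geq 1$) is always $0$, since $a^+\ne0$. On $A_0$, which contains only the empty word, $\mathrm{succ}$ is the identity.

Over $\{0,1\}$, for $\ell=3$, the cycle is
$$000\to001\to010\to011\to101\to110\to111\to000,$$
where $\mathrm{succ}(011)=101$ comes from $a=0$, $j=2$, $a^+=1$, $r=01$.

**Lemma 7.** $\mathrm{succ}$ is the cyclic lexicographic successor on $A_\ell$. Hence it is a bijection of $A_\ell$ consisting of a single cycle.

*Proof.* Let $s=pa1^j\ne1^\ell$. We show that $pa^+r$ is the least element of $A_\ell$ above $s$.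

It lies in $A_\ell$ and above $s$: $p$ is $M$-free, and $a^+\ne0$ cannot be the last letter of $100$, so $pa^+$ is $M$-free; the greedy rule never completes a factor $100$. And $pa^+r>s$ since $a^+>a$.

It is the least element of $A_\ell$ with prefix $pa^+$: suppose $pa^+r'\in A_\ell$ first differs from $pa^+r$ at some letter. At that place the greedy letter is the least letter that does not complete $100$, and the letter of $r'$ does not complete $100$ either, so it is larger.

Now let $v\in A_\ell$ with $v>s$. The first difference of $v$ and $s$ cannot lie in the suffix $1^j$, because $1$ is the greatest letter. If it lies in $p$, then $v$ exceeds every word with prefix $p$, in particular $pa^+r$. If it is at $a$, then $v$ has prefix $pa'$ with $a'\ge a^+$: if $a'>a^+$, then $v>pa^+r$, and if $a'=a^+$, then $v\ge pa^+r$ by the previous paragraph. So $v\ge pa^+r$ always. $\square$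

**The counter $\Pi$.** Let $\mathrm{Occ}(x)\ne\emptyset$. Removing the cells of all occurrences of $M$ leaves cyclic arcs, possibly empty, between consecutive occurrences; if there is one occurrence, there is one arc, of length $n-3$. Each arc carries an $M$-free word. $\Pi(x)$ replaces each arc word $s$ by $\mathrm{succ}(s)$.

For instance $\Pi(10001\,10001)=10010\,10010$: both arcs carry $01$, and $\mathrm{succ}(01)=10$.

**Lemma 8.** $\mathrm{Occ}(\Pi x)=\mathrm{Occ}(x)$, and $\Pi$ is injective on $\{x\in\Sigma^n:\mathrm{Occ}(x)\ne\emptyset\}$ and commutes with $\sigma$.

*Proof.* The cells of the occurrences are untouched, so $\mathrm{Occ}(x)\subseteq\mathrm{Occ}(\Pi x)$. By (1), applied to $\Pi x$, an occurrence in $\Pi x$ that is not in $\mathrm{Occ}(x)$ is disjoint from all occurrences in $\mathrm{Occ}(x)$. Its three consecutive cells then lie inside one arc. But the word of that arc in $\Pi x$ is in $A_\ell$, so it is $M$-free, a contradiction. So $\Pi x$ determines $\mathrm{Occ}(x)$ and the arcs, and the arc words of $x$ are recovered because $\mathrm{succ}$ is bijective. Commutation is clear. $\square$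

The domain of $\Pi$ is closed under $\sigma^{\pm1}$. So by Lemma 5,
$$e(F(x))=e(x),\quad |F(x)|=|x|\qquad\text{for } F\in\{\sigma,\sigma^{-1},\tau,\Pi\},\tag{2}$$
with $x$ in the domain of $\Pi$ if $F=\Pi$.

## 5. Performing the injections on the tape

We show that each operation and each test we need can be done deterministically, writing only letters of $\Sigma$ on the $n$ cells.

**Rotation.** For $\sigma^{-1}$, that is, $x_1\dots x_n\mapsto x_nx_1\dots x_{n-1}$: read $x_n$ at the right end, go to the left end, and sweep right, writing the carried letter into each cell and carrying on the letter found there.

**Testing for occurrences.** To test $\mathrm{Occ}=\emptyset$, sweep with a window of three letters, remembering $x_1,x_2$ to check also $x_{n-1}x_nx_1$ and $x_nx_1x_2$. To test whether the tape begins with $M$, read three cells.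

**The flip.** First store $x_{n-1},x_n,x_1$. Then sweep left to right, keeping the original values $x_{i-2},x_{i-1}$ in the state and peeking at the unprocessed cell $i+1$ (for $i=n$, use the stored $x_1$). This decides whether $i\in S(x)$ for the original word $x$.

**The counter, when the tape begins with $M$.** By (1) no occurrence crosses the boundary between cell $n$ and cell $1$, because it would meet the occurrence at cell $1$. So the tape is
$$M s_1 M s_2\cdots M s_q,\tag{3}$$
and the $s_i$ are exactly the arc words. Process the segments from left to right. Let $s$ be a segment of length $\ell$; start from the $M$ to its left.

1. Find the end of $s$: scan right, starting just after this $M$, to the first factor $100$ or to the right end marker. The scanned cells are still original, and the $s_i$ are the arc words, so this factor is the next $M$. Remember whether $s$ contains a letter $\ne1$.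
2. Find the letter to be increased: from the last cell of $s$ (if $s$ is empty, from the last cell of the preceding $M$) move left over $1$'s to the first letter that is not $1$. If $s\ne1^\ell$, this is the letter $a$ in $s=pa1^j$; overwrite it by $a^+$. If $s=1^\ell$, this is the last $0$ of the preceding $M$; leave it.
3. Rewrite the block of $1$'s: move right and overwrite, cell by cell, the suffix $1^j$ by $r$ if $s\ne1^\ell$, and the whole of $s$ by $0$'s if $s=1^\ell$. For $r$ the first letter is $0$ and each later letter depends only on the two preceding ones, kept in the state. Before each write, check whether to stop: stop at the right end marker, or at a cell that contains $1$ and whose right neighbor contains $0$.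

The stopping rule in item 3 is correct. The part to be overwritten is a block of $1$'s followed by $100$ or by the end marker, and from the head to the right everything is still original. If $100$ follows, each $1$ of the block has right neighbor $1$, and the first cell of the next $M$ is the first cell with right neighbor $0$. If the end marker follows, no cell of the block has right neighbor $0$. Afterwards the head is at the next $M$, and the next segment is processed, or at the right end marker, and $\Pi$ is done.

**Testing whether $s_1\in1^*$, when the tape begins with $M$.** Scan from cell $4$ to the first cell $h$ that does not contain $1$. If there is none, answer yes. Otherwise answer yes if and only if $h\ge5$ and cells $h,h+1$ both exist and contain $0,0$.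

To see that this is right, suppose first that there is no $h$. Then there is no further $M$, so $q=1$ and $s_1=1^{n-3}$. If $h$ exists and the condition holds, then cell $h-1\ge4$ contains $1$, so $M$ occurs at cell $h-1$; cells $4,\dots,h-1$ contain only $1$'s, so this is the next occurrence, and $s_1=1^{h-5}$. Conversely let $s_1=1^\ell$. If $q=1$, there is no $h$. If $q\ge2$, then cells $4,\dots,\ell+4$ contain $1$ and cells $\ell+5,\ell+6$ contain $0$, so $h=\ell+5\ge5$ and the condition holds.

## 6. Driving out every occurrence of 100

Now we combine the maps. While $\mathrm{Occ}(\text{tape})\ne\emptyset$, repeat the following three steps.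

- (a) While the tape does not begin with $M$, apply $\sigma^{-1}$.
- (b) While $s_1\notin1^*$, apply $\Pi$. Here $s_1$ is as in (3).
- (c) Apply $\tau$.

Step (b) makes the flip at the first $M$ effective. Here is a small run. The word $x=100010$ has $\mathrm{Occ}(x)=\{1\}$ and $s_1=010$. Step (b) gives
$$100010\to100011\to100101\to100110\to100111,$$
and (c) gives $101111$, which has no occurrence. Both $x$ and $101111$ have exponent $1$.

A second run shows several occurrences. In the $18$-letter word of Section 4 we have $s_1$ empty, so (b) does nothing, and (c) gives $101101\,1001\,1001\,1001$. There are now more occurrences than before. But step (a) rotates the last of them, at cell $15$, to the front, and the tape is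
$$1001\,101101\,1001\,1001,$$
whose first segment is $1101101$, of length $7$. The first segment is longer than before, and this is the quantity to watch.

**Lemma 9.** For $n\ge5$ the loop terminates on every $x\in\Sigma^n$. The resulting word $y$ satisfies $|y|=n$, $e(y)=e(x)$ and $\mathrm{Occ}(y)=\emptyset$; so $y$ is $M$-free.

*Proof.* Each step applies a map from (2), so length and exponent are preserved, and $\mathrm{Occ}(y)=\emptyset$ is the exit condition. We must show termination.

**Step 1: the inner loops end.** Step (a) ends because $\mathrm{Occ}\ne\emptyset$. In step (b), $\Pi$ fixes all occurrences and acts on $s_1$ by $\mathrm{succ}$ on $A_\ell$, where $\ell=|s_1|$. By Lemma 7 this is a single cycle through $A_\ell$, and $1^\ell\in A_\ell$. So (b) ends with $s_1=1^\ell$. From now on let $x$ denote the tape after (b), and $q=|\mathrm{Occ}(x)|$.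

**Step 2: if $q=1$, the loop ends at once.** The tape is $1001^{n-3}$. A position in $S(x)$ has a $0$ to its left, which leaves $3$ and $4$. Now $4\notin S(x)$ since $x_2=0$, and $3\in S(x)$ since $x_1x_2=10$ and $x_4=1$. So (c) gives $101^{n-2}$, which has only one $0$, and $\mathrm{Occ}=\emptyset$.

**Step 3: if $q\ge2$, compute the flip near the left end.** The tape begins with $100\,1^\ell\,100$: cells $4,\dots,\ell+4$ contain $1$, and cells $\ell+5,\ell+6$ contain $0$. Among cells $1,\dots,\ell+5$ only cell $3$ is in $S(x)$. Indeed, cell $1$ needs $x_2=1$ and cell $2$ needs $x_1=0$, both false; cell $3$ is in $S(x)$, as $x_1x_2=10$ and $x_4=1$; cell $4$ needs $x_2=1$, which is false; and each of the cells $5,\dots,\ell+5$ needs a $0$ on its left but has a $1$ there. So after (c) the tape, which we call $y$ from here on, begins with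
$$1\,0\,1^{\ell+2}\,0.$$

**Step 4: the first segment grows.** No occurrence of $M$ in $y$ starts at a cell in $\{1,\dots,\ell+3\}$: at cell $1$ we read $101$, cell $2$ contains $0$, and cells $3,\dots,\ell+3$ are followed by a $1$. If $\mathrm{Occ}(y)=\emptyset$, the loop ends. Otherwise let $i$ and $i'$ be the largest and the smallest element of $\mathrm{Occ}(y)$ in $\{1,\dots,n\}$; possibly $i=i'$. Then $i'\ge\ell+4$. Also $i\le n-2$, because $y_1=1$ cannot be the second or third letter of an occurrence.

Each $\sigma^{-1}$ moves the contents one cell to the right, cyclically. So in the next iteration the occurrence at $i$ is the first to reach cell $1$, and step (a) stops then. The new first segment consists, cyclically, of the former cells $i+3,\dots,n+i'-1$. Its length is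
$$\ell'=(n+i')-(i+3)\ \ge\ i'-1\ \ge\ \ell+3,\tag{4}$$
where we used $n-i\ge2$.

**Step 5: conclusion.** Step (b) does not change the length of the first segment, and this length never exceeds $n-3$. By (4) it grows by at least $3$ from each iteration to the next. So the loop terminates. $\square$

## 7. Simulating small space on a 100-free tape

An $M$-free word of length $n$ uses only a small part of $\Sigma^n$. We now turn this into work space proportional to $n$.

**Lemma 10.** Let $N$ be a deterministic (nondeterministic) machine with read-only two-way input and work alphabet $\Gamma$, working in space $s(n)=o(n)$. There are $n_1$ and a deterministic (nondeterministic) overhead-free procedure that, on every $M$-free tape $y\in\Sigma^n$ with $n\ge n_1$, accepts iff $N$ accepts $y$. If $N$ is deterministic and always halts, so does the procedure.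

*Proof.* **Step 1: a code with room for extra data.** Let $c=3b$ and let $B_c$ be the set of $M$-free words of length $c$. Cutting such a word into $b$ pieces of length $3$, none of which is $100$, gives $|B_c|\le(k^3-1)^b$. Fix $b$ so large that
$$(k^3-1)^b\cdot(3b+1)\cdot2|\Gamma|\ \le\ k^{3b}=|\Sigma^c|.\tag{5}$$
This is possible, because $(k^3/(k^3-1))^b$ grows exponentially in $b$. (For $k=2$ and $|\Gamma|=2$, $b=50$ will do: $(8/7)^5>1.94$, so $(8/7)^{50}>1.94^{10}>700$, while $4(3b+1)=604$.) So there is an injection
$$\mathrm{code}:B_c\times\{0,\dots,c\}\times\Gamma\times\{0,1\}\to\Sigma^c.$$
A block $\mathrm{code}(\beta,h,g,\eta)$ stores the input letters $\beta$ of this block; the position $h$ of $N$'s input head inside the block, with $h=0$ if the head is not in it; the content $g$ of one work-tape cell; and a bit $\eta$ telling whether $N$'s work head is on that cell.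

**Step 2: layout.** Write $n=Qc+\rho$ with $0\le\rho<c$. Choose $n_1\ge c$ such that $s(n)\le\lfloor n/c\rfloor=Q$ for all $n\ge n_1$. This is possible: for $n\ge2c$ we have $\lfloor n/c\rfloor\ge n/(2c)$, and $s(n)\le n/(2c)$ for all large $n$. The first $Qc$ cells form blocks $1,\dots,Q$; the last $\rho$ cells are never changed. Blocks are located by counting modulo $c$ from the left end marker, and the remainder is recognized by meeting the right end marker before $c$ cells are read. Work cell $j$ of $N$ is stored in block $j$. The finite control holds

- the state of $N$;
- the remainder word $z=y_{Qc+1}\dots y_n$, which has fewer than $c$ letters;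
- a value $f\in\{\text{in},\text{left},1,\dots,\rho+1\}$, telling whether $N$'s input head is in a block, on the left end marker, or at position $Qc+f$, where $Qc+\rho+1$ is the right end marker.

**Step 3: initialization.** A sweep reads each block $\beta$, which is a factor of $y$ and hence lies in $B_c$, replaces it by $\mathrm{code}(\beta,0,\text{blank},0)$, and reads $z$ at the end. Then set $\eta=1$ in block $1$, and enter $N$'s initial input position in block $1$ or in $f$.

**Step 4: one step of $N$.** A sweep over the blocks, decoding each in the control, finds the scanned work symbol $g$, in the unique block with $\eta=1$, and the scanned input symbol: it is $\beta_h$ in the unique block with $h\ne0$ if $f=\text{in}$, and is determined by $f$ and $z$ otherwise. Choose a transition of $N$, uniquely if $N$ is deterministic. It gives a new state, a symbol $g'$, an input move $\delta\in\{-1,0,1\}$ and a work move $\varepsilon\in\{-1,0,1\}$. Carry out the three updates that apply.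

- *Work tape.* Go to the block with $\eta=1$ and replace $g$ by $g'$. If $\varepsilon=\pm1$, set $\eta=0$ there, go to the adjacent block on the corresponding side, $c$ cells away, and set $\eta=1$ there. If $\varepsilon=1$ and the block is block $Q$, then $N$ would use more than $Q$ work cells: reject. ($N$ never leaves its work tape on the left.)
- *Input head, $f=\text{in}$.* Go to the block with $h\ne0$. If $1\le h+\delta\le c$, replace $h$ by $h+\delta$. If $h+\delta=0$, set $h=0$ there; if this is block $1$, which has the left end marker directly to its left, put $f=\text{left}$, otherwise set $h=c$ in the preceding block. If $h+\delta=c+1$, set $h=0$ there; if this is block $Q$, put $f=1$, otherwise set $h=1$ in the next block.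
- *Input head, $f\ne\text{in}$ before the step.* If $f=\text{left}$ and $\delta=1$, put $f=\text{in}$ and set $h=1$ in block $1$. If $f=1$ and $\delta=-1$, put $f=\text{in}$ and set $h=c$ in block $Q$. Otherwise add $\delta$ to $f$ if $f$ is a number, and leave $f$ if $\delta=0$.

(If $\rho=0$, then $f=1$ means the right end marker, and the rules are still right.) Block $Q$ is recognized because fewer than $c$ cells lie between it and the right end marker. Afterwards the head returns to the left end. Every change replaces a code block by a code block, so only letters of $\Sigma$ are written.

**Step 5: correctness.** The procedure accepts when $N$'s state is accepting and stops when $N$ halts. Each of its computations follows a computation of $N$ on $y$, so if it accepts, $N$ accepts. If $N$ accepts $y$, some accepting computation uses at most $s(n)\le Q$ work cells; the procedure can follow it without meeting the rejection for lack of space. If $N$ is deterministic, there are no choices; if it also always halts, then the procedure halts, because each simulated step takes finitely many moves. $\square$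

## 8. From exponent-determined languages to overhead-free machines

**Proof of Theorem 2.** Let $L$ be exponent-determined and accepted by $N$ in space $s(n)=o(n)$, and take $n_1$ from Lemma 10. Decide inputs $x$ with $|x|<\max(5,n_1)$ by a table. On any other $x$, run the deterministic loop of Section 6. By Lemma 9 it ends with an $M$-free word $y$ with $|y|=|x|$ and $e(y)=e(x)$. Since $L$ is exponent-determined, $x\in L\iff y\in L$. Then run the procedure of Lemma 10 on $y$. The resulting machine is overhead-free and accepts $L$, and it is deterministic if $N$ is. $\square$

**Proof of Theorem 1.** If $|\Sigma|=1$, the language consists of the words of even length and is accepted in one sweep. Let $|\Sigma|\ge2$. By Lemma 4, squareness of nonempty words depends only on $e(x)$, so the language is exponent-determined. It is decided by an always halting deterministic machine $N$ in space $O(\log n)$: compute $n$ in binary, reject if $n$ is odd, and otherwise compare $x_i$ with $x_{i+n/2}$ for $i=1,\dots,n/2$, using binary counters to find the positions. Since $\log n=o(n)$, the machine built in the proof of Theorem 2 accepts the squares. It always halts, because the loop terminates by Lemma 9 and the simulation halts by Lemma 10. For $\Sigma=\{0,1\}$ this disproves the conjecture.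 $\square$

The examples after Theorem 2 follow as well. The exponent $e(x)$ is computed in logarithmic space by searching for the least $d\mid n$ with $\sigma^dx=x$. Membership of a nonempty $x$ is then the question whether $j\mid e(x)$, whether $e(x)=1$, or whether $e(x)$ is prime, and each is decided in logarithmic space (trial division for the last).

## 9. Linear space and the one-letter alphabet

We prove Proposition 3 by diagonalizing over overhead-free machines with languages that depend only on the length of the input. Such languages are exponent-determined. Let $v_2(n)$ be the exponent of $2$ in $n$; it satisfies $v_2(n)\le\log_2n$ and takes each value $i$, for instance at $n=2^i$.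

**Deterministic case, $|\Sigma|\ge2$.** Let $M_0,M_1,\dots$ be an effective enumeration of all deterministic overhead-free machines with input alphabet $\Sigma$, where $M_i$ is obtained by decoding the binary representation of $i$ as an explicit transition table; if the decoding fails, $M_i$ is a fixed one-state machine. (To reach all machines, let every code of a table start with the digit $1$.) An explicit table has at least one bit per state, and $i$ has at most $i+1$ binary digits, so $M_i$ has at most $i+1$ states. Let
$$T=\{x\in\Sigma^+: M_{v_2(|x|)}\text{ does not accept }0^{|x|}\}.$$

First, $T\in\mathrm{DSPACE}(O(n))$. On input $x$ of length $n\ge1$, compute $i=v_2(n)$ and simulate $M_i$ on $0^n$ for $(i+1)(n+2)|\Sigma|^n$ steps. This number bounds the number of configurations (state, head position, tape content), so if $M_i$ has not accepted by then, it has halted without accepting or it repeats a configuration, and it never accepts. The tape of $M_i$, its state, its table and the binary step counter need $O(n)$ space.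

Second, $T\notin\mathrm{DOF}$. If $T$ were accepted by some $M_i$, then for $n=2^i$ we would have
$$0^n\in T\iff M_i\text{ does not accept }0^n\iff0^n\notin T,$$
a contradiction. So $T$ is exponent-determined and in $\mathrm{DSPACE}(O(n))$, but not in $\mathrm{DOF}$.

**Nondeterministic case, $|\Sigma|\ge2$.** Take an analogous enumeration $N_0,N_1,\dots$ of the nondeterministic overhead-free machines, and
$$T'=\{x\in\Sigma^+: N_{v_2(|x|)}\text{ does not accept }0^{|x|}\}.$$
The complement of $T'$ consists of the empty word and the $x$ for which $N_{v_2(|x|)}$ accepts $0^{|x|}$. It is in $\mathrm{NSPACE}(O(n))$ by direct simulation, guessing the moves. Now $\mathrm{NSPACE}(s)$ is closed under complement for space-constructible $s\ge\log n$ (Immerman 1988; Szelepcsényi 1988), so $T'\in\mathrm{NSPACE}(O(n))$. The same diagonal argument gives $T'\notin\mathrm{NOF}$: if $N_i$ accepted $T'$, then for $n=2^i$ we would have $0^n\in T'$ iff $N_i$ does not accept $0^n$ iff $0^n\notin T'$.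

**One letter, $\Sigma=\{a\}$.** The only letter that can be written is $a$, so the tape never changes. An overhead-free machine is then a deterministic or nondeterministic two-way finite automaton, and it accepts only regular languages (Rabin–Scott, Shepherdson 1959). The language $\{a^p: p\text{ prime}\}$ is exponent-determined, since it depends only on the length, and it is in $\mathrm{DSPACE}(O(\log n))$ by trial division. It is not regular: otherwise, by the pumping lemma, for some large prime $p$ there is $d\ge1$ such that $a^{p+td}$ is in the language for all $t\ge0$; but $t=p$ gives the length $p(1+d)$, which is not prime. So this language is in neither $\mathrm{DOF}$ nor $\mathrm{NOF}$, and Theorem 2 fails for $|\Sigma|=1$. $\square$
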